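\title{The $N^{1/4}$ bound on the Coulomb energy of relativistic charged bosons}

\begin{abstract}
For $N$ particles in $\mathbb{R}^3$ with charges in $[-1,1]$, Coulomb energy $P$ and relativistic kinetic energy $K=\sum_i\langle\psi,|p_i|\psi\rangle$, we prove that $-P\le CN^{1/4}K$ for every $N\ge1$ and every wave function, with a universal constant $C$. This confirms a conjectured improvement of the bound $-P\le CN^{1/3}K$. For charges $\pm1$ we show that the best constant is of exact order $\min(N_+,N_-)^{1/4}$, where $N_\pm$ are the numbers of particles of each sign, and we extend the upper bound to the kinetic energies $|p|^\alpha$, $1<\alpha<2$. The proof writes both energies exactly as superpositions of operators attached to balls, using functions of mean zero for the Coulomb kernel, and treats a single ball by a Bogoliubov-type completion of squares.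
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Consider $N$ particles in $\mathbb{R}^3$ with positions $x_1,\dots,x_N$ and real charges $e_1,\dots,e_N$. A state is a function $\psi\in L^2(\mathbb{R}^{3N})$ with $\|\psi\|=1$. For $\alpha>0$ let $|p_i|^\alpha=(-\Delta_i)^{\alpha/2}$, so that $\langle\psi,|p_i|^\alpha\psi\rangle=\int|k_i|^\alpha|\widehat\psi(k)|^2\,dk$ with the unitary Fourier transform. The kinetic and Coulomb energies of $\psi$ are
\[
K_\alpha(\psi)=\sum_{i=1}^N\langle\psi,|p_i|^\alpha\psi\rangle,\qquad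
P(\psi)=\Big\langle\psi,\sum_{1\le i<j\le N}\frac{e_ie_j}{|x_i-x_j|}\,\psi\Big\rangle .
\]
We write $K=K_1$; this is the relativistic kinetic energy, and it is finite exactly when $\psi\in H^{1/2}(\mathbb{R}^{3N})$. Throughout, $\psi$ is a normalized element of $H^{1/2}(\mathbb{R}^{3N})$. No symmetry is imposed on $\psi$ (by Remark~\ref{rem:bosons}, restricting to bosonic wave functions changes nothing), and the system need not be neutral. The letters $C,c$ denote positive universal constants.

The basic one-particle estimate is Kato's inequality \cite[V.5.4]{Kato}, \cite{Herbst}: for $f\in H^{1/2}(\mathbb{R}^3)$ and every $y\in\mathbb{R}^3$,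
\begin{equation}\label{eq:kato}
\int\frac{|f(x)|^2}{|x-y|}\,dx\le\frac\pi2\,\langle f,|p|f\rangle .
\end{equation}
It shows that each pair term in $P(\psi)$ converges absolutely.

Under the dilation $\psi(x)\mapsto t^{3N/2}\psi(tx)$ both $K$ and $P$ are multiplied by $t$. The ratio $-P/K$ is therefore free of units, and its supremum $D$ over all states is a pure number that depends only on the charges. It is the inverse of a critical coupling: $K+gP\ge0$ for all states if $gD\le1$, while for $gD>1$ some state has $K+gP<0$, and dilating that state drives the energy to $-\infty$. The question is how fast $D$ can grow with $N$. For charges $\pm1$ it is known that $-P\le CN^{1/3}K$, and it was conjectured in \cite{N75}, as inequality (1.14), that $-P\le CN^{1/4}K$ for large $N$, with $C$ independent of $N$, of the charges and of $\psi$. We prove this for every $N$.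

\begin{theorem}\label{thm:main}
There is a universal constant $C$ such that
\[
-P(\psi)\le C N^{1/4}K(\psi)
\]
for all $N\ge1$, all charges $e_i\in[-1,1]$ and all $\psi$.
\end{theorem}

For charges $\pm1$ the order of growth can be determined exactly. If all charges have the same sign, then $P\ge0$, so the size of the minority must enter. For $N_+\ge1$ charges $+1$ and $N_-\ge1$ charges $-1$ let
\[
D(N_+,N_-)=\sup_\psi\frac{-P(\psi)}{K(\psi)} .
\]
Here $K(\psi)>0$ because $\widehat\psi$ is not concentrated on a null set, and relabeling the variables shows that only the numbers $N_\pm$ matter.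

\begin{theorem}\label{thm:sharp}
There are universal constants $c,C>0$ such that, with $m=\min(N_+,N_-)\ge1$,
\[
c\,m^{1/4}\le D(N_+,N_-)\le C\,m^{1/4}.
\]
\end{theorem}

Taking $m=\lfloor N/2\rfloor\ge N/3$, we see that $\max_{N_++N_-=N}D(N_+,N_-)$ is of exact order $N^{1/4}$ for $N\ge2$. The exponent in Theorem~\ref{thm:main} cannot be lowered, even for neutral systems.

For $\alpha\ne1$ the quantity that scales like $P$ is $K_\alpha^{1/\alpha}$.

\begin{theorem}\label{thm:alpha}
Let $1<\alpha<2$. There is a constant $C_\alpha$ such that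
\[
-P(\psi)\le C_\alpha\,N^{1-\frac{3}{\alpha(\alpha+3)}}\,K_\alpha(\psi)^{1/\alpha}
\]
for all $N\ge1$, all charges $e_i\in[-1,1]$ and all $\psi$ with $K_\alpha(\psi)<\infty$.
\end{theorem}

At $\alpha=1$ the formula reads $N^{1/4}K$. At $\alpha=2$, which our proof does not cover, it would read $-P\le CN^{7/10}K_2^{1/2}$; this is the form of the known $N^{7/5}$ law, since it implies $K_2+P\ge-\frac14C^2N^{7/5}$. We do not claim that the exponent in Theorem~\ref{thm:alpha} is sharp.

\subsection{Which exponent should one expect?}\label{sec:guess}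

Let $|e_i|\le1$. Applying \eqref{eq:kato} once in $x_i$ and once in $x_j$ bounds the pair term $ij$ by $\frac\pi4\langle\psi,(|p_i|+|p_j|)\psi\rangle$, so $|P|\le\frac\pi4(N-1)K$. This ignores all cancellation between charges. At the other extreme, take a product state $\psi=\prod_i\varphi_i(x_i)$, and put $\rho_i=|\varphi_i|^2$, $\rho=\sum_ie_i\rho_i$ and $I(\rho,\rho')=\iint\rho(x)\rho'(y)|x-y|^{-1}\,dx\,dy$. Then
\[
P=\tfrac12I(\rho,\rho)-\tfrac12\sum_ie_i^2I(\rho_i,\rho_i)\ge-\tfrac\pi4K,
\]
because $I(\rho,\rho)\ge0$ (this follows from \eqref{eq:coulomb1} below) and $I(\rho_i,\rho_i)\le\frac\pi2\langle\varphi_i,|p|\varphi_i\rangle$ by \eqref{eq:kato}. Product states give a bounded ratio. Any growth of $D$ comes from correlations, and correlations cost kinetic energy.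

The following heuristic picture locates the exponent. Put $N$ particles in a box of unit size, so that $K$ is at least of order $N$. The typical distance between neighbors is $N^{-1/3}$, and if every particle gained a Coulomb energy of order $N^{1/3}$ from its neighbors at no cost, the ratio would be $N^{1/3}$. This is what one obtains from a pointwise lower bound on the Coulomb potential (Remark~\ref{rem:third}). But a structure at scale $N^{-1/3}$ involving all particles raises $K$ to $N^{4/3}$, and the gain is lost. Between the two extremes one can correlate the particles at a scale $1/\ell$: divide the box into $\ell^3$ cells and excite, in each cell, about one pair of particles to momentum $\ell$. Proposition~\ref{prop:trial} constructs such states, with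
\[
-P\ge cN\ell,\qquad K\le C(N+\ell^4)\qquad\text{whenever }4\ell^3\le N .
\]
The quotient $N\ell/(N+\ell^4)$ is of order one at $\ell=1$ and at $\ell\approx N^{1/3}$, and it is largest, of order $N^{1/4}$, at $\ell\approx N^{1/4}$.

An upper bound of this order must use the kinetic energy locally, on all scales at once. Section~\ref{sec:balls} writes $|p|$ and $|x-y|^{-1}$ as exact superpositions, with the same measure, of operators attached to balls. Section~\ref{sec:oneball} bounds the operator of a single ball, and Section~\ref{sec:upper} reassembles the balls into a one-body potential and proves Theorems~\ref{thm:main} and~\ref{thm:alpha}. Sections~\ref{sec:minority} and~\ref{sec:lower} prove the two halves of Theorem~\ref{thm:sharp}. We carry the exponent $\alpha\in[1,2)$ along, since it costs little; on a first reading take $\alpha=1$.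

\section{Decomposition into balls}\label{sec:balls}

The starting point is the double integral formula: for $0<\alpha<2$ there is $c_\alpha\in(0,\infty)$ with
\begin{equation}\label{eq:double}
\langle f,|p|^\alpha f\rangle=c_\alpha\iint\frac{|f(x)-f(y)|^2}{|x-y|^{3+\alpha}}\,dx\,dy,\qquad f\in L^2(\mathbb{R}^3).
\end{equation}
Indeed, with $y=x+h$, Plancherel's theorem turns the double integral into $\int|\widehat f(k)|^2\int2(1-\cos k\cdot h)|h|^{-3-\alpha}\,dh\,dk$. The inner integral converges at $h=0$ because $\alpha<2$ and at infinity because $\alpha>0$, and by rotation and scaling it is a constant times $|k|^\alpha$. For $\alpha=1$ one has $c_1=1/(2\pi^2)$ \cite[Theorem~7.12]{LL}. For $\alpha=2$ the inner integral diverges, and this is where our method stops.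

Formula \eqref{eq:double} measures the oscillation of $f$ on all scales, and the oscillation on a single ball is measured by a projection. For an open ball $B=B(z,r)$ define on $L^2(\mathbb{R}^3)$
\[
(\Pi_Bf)(x)=\mathbf 1_B(x)\,\frac1{|B|}\int_Bf,\qquad Q_B=\mathbf 1_B-\Pi_B .
\]
Thus $Q_B$ is the orthogonal projection onto functions supported in $B$ with mean zero, and expanding the square gives
\begin{equation}\label{eq:QB}
\langle f,Q_Bf\rangle=\int_B|f|^2-\frac1{|B|}\Big|\int_Bf\Big|^2=\frac1{2|B|}\iint_{B\times B}|f(x)-f(y)|^2\,dx\,dy .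
\end{equation}

For the Coulomb kernel the obvious building block is $\mathbf 1_B(x)\mathbf 1_B(y)$. It has a defect: multiplication by $\mathbf 1_B$ commutes with $Q_B$, so within one ball the kinetic term cannot penalize it. We therefore use a function that turns the constant function on $B$ into one of mean zero. Let
\[
f_0(x)=1\ \text{ for }|x|<2^{-1/3},\qquad f_0(x)=-1\ \text{ for }2^{-1/3}\le|x|<1,\qquad f_0(x)=0\ \text{ for }|x|\ge1,
\]
and $\chi_B(x)=f_0((x-z)/r)$. The inner ball has half the volume of $B$, so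
\begin{equation}\label{eq:chi}
\chi_B^2=|\chi_B|=\mathbf 1_B,\qquad\int_B\chi_B=0 .
\end{equation}
Balls are integrated with the measure $d\mu=r^{-5}\,dr\,dz$ on $(0,\infty)\times\mathbb{R}^3$.

\begin{lemma}\label{lem:balls}
There are constants $b,b_1\in(0,\infty)$ and, for $0<\alpha<2$, $\kappa_\alpha\in(0,\infty)$ such that for $x\ne y$ and $f\in L^2(\mathbb{R}^3)$
\begin{align}
\int d\mu\;r^{1-\alpha}\langle f,Q_Bf\rangle&=\kappa_\alpha\langle f,|p|^\alpha f\rangle,\label{eq:kin}\\
\int d\mu\;\mathbf 1_B(x)\mathbf 1_B(y)&=\frac{b_1}{|x-y|},\label{eq:coulomb1}\\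
\int d\mu\;\chi_B(x)\chi_B(y)&=\frac{b}{|x-y|}.\label{eq:coulomb}
\end{align}
\end{lemma}

\begin{proof}
Let $d=|x-y|$ and $v(|u|)=|B(0,1)\cap B(u,1)|$, a continuous function that is positive on $[0,2)$ and zero on $[2,\infty)$. For fixed $r$ we have $\int\mathbf 1_B(x)\mathbf 1_B(y)\,dz=|B(x,r)\cap B(y,r)|=r^3v(d/r)$. With $|B|=\frac{4\pi}3r^3$ and the substitution $s=d/r$,
\[
\int d\mu\;\frac{r^{1-\alpha}}{2|B|}\mathbf 1_B(x)\mathbf 1_B(y)=\frac3{8\pi}\int_0^\infty r^{-4-\alpha}v(d/r)\,dr=\frac{3}{8\pi}\,d^{-3-\alpha}\int_0^2s^{2+\alpha}v(s)\,ds .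
\]
Together with \eqref{eq:QB}, Tonelli's theorem and \eqref{eq:double}, this gives \eqref{eq:kin}. The same substitution gives $\int_0^\infty r^{-2}v(d/r)\,dr=b_1/d$ with $b_1=\int_0^2v(s)\,ds$, which is \eqref{eq:coulomb1}.

Let $g(|u|)=(f_0*f_0)(u)$; this is a radial function with $|g|\le v$. Since $f_0$ is even, $\int\chi_B(x)\chi_B(y)\,dz=r^3g(d/r)$, and \eqref{eq:coulomb} follows with $b=\int_0^2g(s)\,ds$. Because $g$ may change sign, we must show that $b>0$. In polar coordinates, and with $|u|^{-2}=\int_0^\infty e^{-t|u|^2}\,dt$,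
\[
b=\frac1{4\pi}\int\frac{g(|u|)}{|u|^2}\,du=\frac1{4\pi}\int_0^\infty\Big(\iint f_0(x)f_0(y)e^{-t|x-y|^2}\,dx\,dy\Big)dt ;
\]
all integrals converge absolutely since $|u|^{-2}$ is locally integrable in $\mathbb{R}^3$. For each $t$ the inner integral is a positive multiple of $\int|\widehat{f_0}(k)|^2e^{-|k|^2/4t}\,dk$, which is positive because $f_0\ne0$.
\end{proof}

Fix $\alpha\in[1,2)$ and $\lambda>0$. Write $Q_B^{(i)}$ for $Q_B$ acting in the variable $x_i$, and define for $B=B(z,r)$ the bounded operator on $L^2(\mathbb{R}^{3N})$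
\[
h_B=\lambda_r\sum_{i=1}^NQ_B^{(i)}+\sum_{i<j}e_ie_j\chi_B(x_i)\chi_B(x_j),\qquad\lambda_r=\lambda r^{1-\alpha}.
\]
Apply \eqref{eq:kin} in the variable $x_i$ with the other variables fixed and integrate over them; apply \eqref{eq:coulomb} to each pair, where Fubini's theorem is justified by $|\chi_B|=\mathbf 1_B$, \eqref{eq:coulomb1} and \eqref{eq:kato}. If $K_\alpha(\psi)<\infty$, the result is the identity
\begin{equation}\label{eq:identity}
bP(\psi)+\lambda\kappa_\alpha K_\alpha(\psi)=\int d\mu\,\langle\psi,h_B\psi\rangle .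
\end{equation}
For $\alpha=1$ the strength $\lambda_r=\lambda$ is the same in every ball, in accordance with the common scaling of $K$ and $P$. The parameter $\lambda$ is the amount of kinetic energy that we invest in the balls; it will be chosen at the end.

\section{One ball}\label{sec:oneball}

Fix a ball $B$ containing $n\ge1$ particles with charges $e_i\in[-1,1]$, and let $\lambda>0$. On $L^2(B^n)$ put $Q_i=Q_B^{(i)}$, $\Pi_i=1-Q_i$, $X_i=e_i\chi_B(x_i)$ and
\begin{equation}\label{eq:h}
T=\sum_{i=1}^nQ_i,\qquad h=\lambda T+\sum_{i<j}X_iX_j .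
\end{equation}
The operator $T$ counts the particles that are not in the constant mode. Since $X_i^2\le1$,
\begin{equation}\label{eq:trivial}
h\ge\sum_{i<j}X_iX_j=\tfrac12\Big(\sum_iX_i\Big)^2-\tfrac12\sum_iX_i^2\ge-\frac n2 .
\end{equation}
This bound uses neither $T$ nor the mean zero property. The case of two particles shows what they add.

\begin{example}\label{ex:two}
Let $n=2$ and $e_1e_2=s=\pm1$. The functions $u_0=|B|^{-1/2}\mathbf 1_B$ and $u_1=\chi_Bu_0$ are orthonormal by \eqref{eq:chi}. Multiplication by $\chi_B$ interchanges them, $Q_Bu_0=0$ and $Q_Bu_1=u_1$. Let $V$ be their span. Then $V\otimes V$ splits into two planes invariant under $h$, on which $h$ has the matrices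
\[
\begin{pmatrix}0&s\\ s&2\lambda\end{pmatrix}\ \text{in the basis }u_0\otimes u_0,\ u_1\otimes u_1,
\qquad
\begin{pmatrix}\lambda&s\\ s&\lambda\end{pmatrix}\ \text{in the basis }u_0\otimes u_1,\ u_1\otimes u_0 .
\]
The lower eigenvalues are $\lambda-\sqrt{\lambda^2+1}$ and $\lambda-1$. On the orthogonal complement of $V\otimes V$ we have $T\ge1$, because $Q_B=1$ on $V^\perp$, and hence $h\ge\lambda-1$. The bottom of the spectrum is therefore
\[
-\varepsilon,\qquad\varepsilon=\sqrt{\lambda^2+1}-\lambda=\frac1{\lambda+\sqrt{\lambda^2+1}}\le\min\Big(1,\frac1{2\lambda}\Big),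
\]
with eigenvector $u_0\otimes u_0-s\varepsilon\,u_1\otimes u_1$. The state without kinetic energy gains nothing; a gain requires exciting both particles, at the price $2\lambda$. Had we used $\mathbf 1_B$ in place of $\chi_B$, two opposite charges would have $h=\lambda T-1$, with energy $-1$ in the state $u_0\otimes u_0$ however large $\lambda$ is.
\end{example}

If each of the roughly $n^2/2$ pairs contributes about $-1/(2\lambda)$, one expects a bound of order $-n^2/\lambda$, which beats \eqref{eq:trivial} when $n$ is small compared with $\lambda$. The pairs are not independent, and the lemma below handles them collectively.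

\begin{lemma}\label{lem:oneball}
For $n\ge1$, $e_i\in[-1,1]$ and $\lambda>0$, the operator \eqref{eq:h} satisfies
\[
h\ge-\tfrac32\,n\min\Big(1,\frac n\lambda\Big)\qquad\text{and}\qquad h\ge-3n\min\Big(1,\frac{n-1}\lambda\Big).
\]
\end{lemma}

\begin{proof}
If $n>\lambda/3$, then $\min(1,n/\lambda)\ge\frac13$ and the first bound follows from \eqref{eq:trivial}. Let $n\le\lambda/3$; we show that $h\ge-n^2/\lambda$, which is stronger.

\emph{Splitting.} Since $\chi_B$ has mean zero, $\Pi_iX_i\Pi_i=0$. Therefore
\[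
X_i=A_i+A_i^*+G_i,\qquad A_i=\Pi_iX_iQ_i,\qquad G_i=Q_iX_iQ_i .
\]
The operator $A_i$ returns particle $i$ to the constant mode, $A_i^*$ excites it, and $G_i$ acts among excited states. From $X_i^2\le1$, which is where $|e_i|\le1$ enters, and from $Q_i\Pi_i=0$ we get
\begin{equation}\label{eq:AG}
A_i^2=0,\qquad A_i^*A_i=Q_iX_i\Pi_iX_iQ_i\le Q_i,\qquad A_iA_i^*\le\Pi_i,\qquad G_i^2\le Q_i .
\end{equation}
In particular $(A_i+A_i^*)^2=A_iA_i^*+A_i^*A_i\le1$. Put $A=\sum_iA_i$ and $G=\sum_iG_i$. Operators with different indices commute, so expanding the product and using $A_i^2=0$ gives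
\[
\sum_{i\ne j}X_iX_j=A^2+A^{*2}+2\Big(A^*A-\sum_iA_i^*A_i\Big)+\Big(G^2-\sum_iG_i^2\Big)+2\sum_{i\ne j}(A_i+A_i^*)G_j .
\]

\emph{Terms controlled by $T$.} We drop $A^*A\ge0$ and $G^2\ge0$. By \eqref{eq:AG}, $\sum_iA_i^*A_i\le T$ and $\sum_iG_i^2\le T$. For $i\ne j$ the projection $Q_j$ commutes with $A_i+A_i^*$, so
\[
|\langle\phi,(A_i+A_i^*)G_j\phi\rangle|=|\langle Q_j\phi,(A_i+A_i^*)X_jQ_j\phi\rangle|\le\|Q_j\phi\|^2,
\]
and the sum over $i\ne j$ is at most $(n-1)\langle\phi,T\phi\rangle$. Altogether
\begin{equation}\label{eq:reduce}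
\sum_{i<j}X_iX_j\ge\tfrac12(A^2+A^{*2})-\tfrac12\big(2+1+2(n-1)\big)T=\tfrac12(A^2+A^{*2})-(n+\tfrac12)T .
\end{equation}

\emph{The pair term.} What remains is $A^2+A^{*2}$, the off-diagonal entry of the first matrix in Example~\ref{ex:two}. No multiple of $T$ bounds it, since $A^{*2}$ does not vanish on the kernel of $T$. We complete a square instead. Two facts about $A$ are needed. By the Cauchy--Schwarz inequality $\|A\phi\|^2\le n\sum_i\|A_i\phi\|^2$, so $A^*A\le nT$. And $AA^*-A^*A=\sum_i(A_iA_i^*-A_i^*A_i)\le\sum_i\Pi_i\le n$. For $0<s\le1$,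
\[
0\le(A+sA^*)^*(A+sA^*)=A^*A+s^2AA^*+s(A^2+A^{*2})\le(1+s^2)A^*A+s^2n+s(A^2+A^{*2}),
\]
and dividing by $2s$,
\[
\tfrac12(A^2+A^{*2})\ge-\frac{1+s^2}{2s}\,nT-\frac{sn}2\ge-\frac nsT-\frac{sn}2 .
\]
Choose $s=2n/\lambda\le\frac23$, so that the pair term uses half of the available $\lambda T$: it is at least $-\frac\lambda2T-\frac{n^2}\lambda$. The other half absorbs the last term of \eqref{eq:reduce}, because $n+\frac12\le\frac32n\le\frac\lambda2$. Hence $h\ge-n^2/\lambda$.

For the second bound, if $n=1$ then $h=\lambda Q_1\ge0$, and if $n\ge2$ then $n\le2(n-1)$ gives $\min(1,n/\lambda)\le2\min(1,(n-1)/\lambda)$.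
\end{proof}

The two bounds differ in substance only for $n=1$, but that case is decisive. A ball holding a single particle must cost nothing: a loss $\min(1,1/\lambda_r)$ for every ball $B(z,r)$ around a particle would add up to a multiple of $\int_0^\infty r^{-2}\min(1,1/\lambda_r)\,dr$, which diverges at $r=0$.

To apply the lemma to $h_B$ we sort configurations by which particles lie in $B$. For $S\subset\{1,\dots,N\}$ let $\Omega_S$ be the set of $(x_1,\dots,x_N)$ with $x_i\in B$ exactly for $i\in S$. These product sets partition $\mathbb{R}^{3N}$. Since $Q_B=\mathbf 1_BQ_B\mathbf 1_B$ and $\chi_B=\mathbf 1_B\chi_B$, the operator $h_B$ maps each $L^2(\Omega_S)$ to itself, the terms with an index outside $S$ vanish there, and $h_B$ acts as the operator \eqref{eq:h} in the variables $x_i$, $i\in S$, with $n=|S|$ and $\lambda_r$ in place of $\lambda$ (and as $0$ if $S$ is empty). Let $n_B^{(i)}=\#\{j\ne i:x_j\in B\}$, which equals $n-1$ on $\Omega_S$ for $i\in S$. The second bound of Lemma~\ref{lem:oneball} becomes an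 inequality between $h_B$ and a multiplication operator:
\begin{equation}\label{eq:local}
h_B\ge-3\sum_{i=1}^N\mathbf 1_B(x_i)\min\Big(1,\frac{n_B^{(i)}}{\lambda_r}\Big).
\end{equation}

\section{The effective potential and the upper bounds}\label{sec:upper}

Integrating \eqref{eq:local} over all balls leaves, for each particle, an attractive potential created by the others. If $x_i\in B(z,r)$, every point of $B(z,r)$ lies within $2r$ of $x_i$, and for fixed $r$ the admissible centers $z$ fill a volume $\frac{4\pi}3r^3$. So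
\begin{equation}\label{eq:Wi}
\int d\mu\;\mathbf 1_B(x_i)\min\Big(1,\frac{n_B^{(i)}}{\lambda_r}\Big)\le w(x_i),
\end{equation}
where, for given points $y_1,\dots,y_M\in\mathbb{R}^3$ (here the $x_j$ with $j\ne i$),
\begin{equation}\label{eq:w}
w(x)=\frac{4\pi}3\int_0^\infty r^{-2}\min\Big(1,\frac{n(x,2r)\,r^{\alpha-1}}\lambda\Big)dr,\qquad n(x,\rho)=\#\{j:|y_j-x|<\rho\}.
\end{equation}
For orientation let $\alpha=1$ and replace $n(x,2r)$ by $Mr^3$, its order of magnitude for points spread evenly over a unit box. The integral $\int_0^\infty r^{-2}\min(1,Mr^3/\lambda)\,dr$ equals $\frac32(M/\lambda)^{1/3}$, and it is dominated by radii near $(\lambda/M)^{1/3}$, those of balls holding about $\lambda$ points. We need a bound of this size for every arrangement of the points. It cannot hold pointwise, since $w$ is singular at each $y_j$, but it holds for the distribution function of $w$, and rearrangement reduces the matter to Kato's inequality.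

Recall that for a measurable set $E\subset\mathbb{R}^3$ of finite measure, $E^*$ is the open ball centered at $0$ with $|E^*|=|E|$. For a measurable $F\ge0$ whose level sets $\{F>\tau\}$, $\tau>0$, have finite measure, the symmetric decreasing rearrangement $F^*=\int_0^\infty\mathbf 1_{\{F>\tau\}^*}\,d\tau$ satisfies $\{F^*>\tau\}=\{F>\tau\}^*$. It follows that $(F^2)^*=(F^*)^2$ and $\|F^*\|=\|F\|$. It also follows that $\int F_1F_2\le\int F_1^*F_2^*$: write $\int F_1F_2=\iint|\{F_1>\tau_1\}\cap\{F_2>\tau_2\}|\,d\tau_1\,d\tau_2$ and use $|E_1\cap E_2|\le\min(|E_1|,|E_2|)=|E_1^*\cap E_2^*|$. Finally, for $f\in H^{1/2}(\mathbb{R}^3)$,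
\begin{equation}\label{eq:rearr}
\langle|f|^*,|p|\,|f|^*\rangle\le\langle|f|,|p|\,|f|\rangle\le\langle f,|p|f\rangle
\end{equation}
by \cite[Lemma~7.17 and Theorem~7.13]{LL}.

\begin{lemma}\label{lem:w}
Let $1\le\alpha<2$, $\theta=3/(2+\alpha)$ and $\lambda>0$. There is a universal constant $C_1$ such that for any $M$ points the function \eqref{eq:w} satisfies
\[
\int w|f|^2\,dx\le C_1\Big(\frac M\lambda\Big)^{\frac1{2+\alpha}}\langle f,|p|f\rangle^\theta\,\|f\|^{2-2\theta},\qquad f\in H^{1/2}(\mathbb{R}^3).
\]
For $\alpha=1$ the right side is $C_1(M/\lambda)^{1/3}\langle f,|p|f\rangle$.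
\end{lemma}

\begin{proof}
Let $t>0$ and split the integral in \eqref{eq:w} at $r=1/t$, bounding the minimum by $1$ for large $r$ and by its second entry for small $r$:
\[
w\le\frac{4\pi}3(t+F_t),\qquad F_t(x)=\frac1\lambda\int_0^{1/t}r^{\alpha-3}n(x,2r)\,dr .
\]
Each point contributes $|B(0,2r)|=\frac{32\pi}3r^3$ to $\int n(x,2r)\,dx$. Hence
\[
\int F_t\,dx=\frac{32\pi}3\frac M\lambda\int_0^{1/t}r^\alpha\,dr\le\frac{16\pi}3\frac M{\lambda t^{1+\alpha}},
\]
and by Chebyshev's inequality
\[
\big|\{w>\tfrac{8\pi}3t\}\big|\le|\{F_t>t\}|\le\frac{16\pi}3\frac M{\lambda t^{2+\alpha}} .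
\]
If $w^*(x)>\frac{8\pi}3t$, then $x$ lies in a centered ball of at most this volume, so $|x|^3\le4M/(\lambda t^{2+\alpha})$. Solving for $t$ and letting $\frac{8\pi}3t$ increase to $w^*(x)$, we get
\[
w^*(x)\le R\,|x|^{-\theta},\qquad R=\frac{8\pi}3\Big(\frac{4M}\lambda\Big)^{\frac1{2+\alpha}} .
\]
Let $\phi=|f|^*$. Since $\alpha\ge1$ we have $\theta\le1$, and H\"older's inequality applied to $|x|^{-\theta}\phi^2=(|x|^{-1}\phi^2)^\theta(\phi^2)^{1-\theta}$, followed by \eqref{eq:kato} and \eqref{eq:rearr}, gives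
\[
\int w|f|^2\le R\int\frac{\phi^2}{|x|^\theta}\le R\Big(\int\frac{\phi^2}{|x|}\Big)^\theta\|\phi\|^{2-2\theta}\le R\Big(\frac\pi2\langle f,|p|f\rangle\Big)^\theta\|f\|^{2-2\theta}.
\]
The constant $C_1=\frac{8\pi}3\cdot4^{1/3}\cdot\frac\pi2$ serves for all $\alpha\in[1,2)$.
\end{proof}

\begin{proposition}\label{prop:master}
Let $1\le\alpha<2$, $\theta=3/(2+\alpha)$, $e_i\in[-1,1]$ and $K_\alpha(\psi)<\infty$. For every $\lambda>0$,
\[
-bP(\psi)\le\lambda\kappa_\alpha K_\alpha(\psi)+3C_1\Big(\frac N\lambda\Big)^{\frac1{2+\alpha}}\sum_{i=1}^N\langle\psi,|p_i|\psi\rangle^\theta .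
\]
\end{proposition}

\begin{proof}
By \eqref{eq:identity}, \eqref{eq:local} and \eqref{eq:Wi}, $-bP\le\lambda\kappa_\alpha K_\alpha+3\sum_i\langle\psi,w_i(x_i)\psi\rangle$, where $w_i$ is the function \eqref{eq:w} for the $N-1$ points $x_j$, $j\ne i$. Fix $i$, let $\xi$ denote the variables $x_j$, $j\neq i$, and let $f_\xi$ be the function $x_i\mapsto\psi(x)$. Then $\int\|f_\xi\|^2\,d\xi=1$ and $\int\langle f_\xi,|p|f_\xi\rangle\,d\xi=\langle\psi,|p_i|\psi\rangle$, so $f_\xi\in H^{1/2}(\mathbb{R}^3)$ for almost every $\xi$. Apply Lemma~\ref{lem:w} to $f_\xi$ with $M=N-1\le N$ and integrate; by H\"older's inequality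
\[
\int\langle f_\xi,|p|f_\xi\rangle^\theta\,\|f_\xi\|^{2-2\theta}\,d\xi\le\langle\psi,|p_i|\psi\rangle^\theta .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\alpha=1$ we have $\theta=1$, and Proposition~\ref{prop:master} reads
\[
-bP(\psi)\le\big(\lambda\kappa_1+3C_1(N/\lambda)^{1/3}\big)K(\psi).
\]
With $\lambda=N^{1/4}$ we have $(N/\lambda)^{1/3}=N^{1/4}$, so the theorem holds with $C=(\kappa_1+3C_1)/b$.
\end{proof}

With $\lambda=N^{1/4}$ the dominant radius $(\lambda/N)^{1/3}$ found above is $N^{-1/4}$, the correlation length $1/\ell$ of Section~\ref{sec:guess}.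

\begin{remark}\label{rem:third}
Suppose that no kinetic energy is invested in the balls. By \eqref{eq:trivial}, and because the sum is empty for $n\le1$, we have the pointwise bound $\sum_{i<j}e_ie_j\chi_B(x_i)\chi_B(x_j)\ge-\frac12\sum_i\mathbf 1_B(x_i)\min(1,n_B^{(i)})$. Lemma~\ref{lem:w} with $\alpha=\lambda=1$ then yields $-bP\le\frac12C_1N^{1/3}K$, the known bound. With $\mathbf 1_B$ in place of $\chi_B$, investing kinetic energy would not improve it: for $n$ charges $\pm1$ of total charge zero, the state $u_0^{\otimes n}$ has $T=0$ and energy $-n/2$, so \eqref{eq:trivial} would be optimal for every $\lambda$. The step from $\frac13$ to $\frac14$ is due to the mean zero property.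
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]
Let $k_i=\langle\psi,|p_i|\psi\rangle$. Jensen's inequality for the probability measure $|\widehat\psi|^2\,dk$ gives $k_i\le\langle\psi,|p_i|^\alpha\psi\rangle^{1/\alpha}$. Two applications of H\"older's inequality for sums give
\[
\sum_ik_i^\theta\le N^{1-\theta}\Big(\sum_ik_i\Big)^\theta\le N^{1-\theta}\big(N^{1-1/\alpha}K_\alpha^{1/\alpha}\big)^\theta=N^{1-\theta/\alpha}K_\alpha^{\theta/\alpha}.
\]
So Proposition~\ref{prop:master} yields
\[
-bP\le\kappa_\alpha\,\lambda K_\alpha+3C_1\,\lambda^{-\frac1{2+\alpha}}N^\gamma K_\alpha^{\theta/\alpha},\qquad\gamma=\frac1{2+\alpha}+1-\frac\theta\alpha .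
\]
The two terms now scale differently in $K_\alpha$, so $\lambda$ must depend on the state; this is allowed, since $\lambda>0$ is arbitrary and $0<K_\alpha<\infty$. Choose $\lambda$ with $\lambda^{\frac{3+\alpha}{2+\alpha}}=N^\gamma K_\alpha^{\theta/\alpha-1}$, so that $\lambda^{-\frac1{2+\alpha}}N^\gamma K_\alpha^{\theta/\alpha}=\lambda K_\alpha=N^EK_\alpha^{E'}$. Using $\theta(2+\alpha)=3$,
\[
E=\frac{1+(2+\alpha)-3/\alpha}{3+\alpha}=1-\frac3{\alpha(\alpha+3)},\qquad
E'=1+\frac{3/\alpha-2-\alpha}{3+\alpha}=\frac{1+3/\alpha}{3+\alpha}=\frac1\alpha .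
\]
The theorem holds with $C_\alpha=(\kappa_\alpha+3C_1)/b$.
\end{proof}

\section{Only the minority counts}\label{sec:minority}

From now on $\alpha=1$ and $e_i=\pm1$. In this section we prove the upper bound in Theorem~\ref{thm:sharp}. Reversing all charges leaves $P$ unchanged, so we may assume that $m=N_-$.

We want a version of \eqref{eq:local} in which the potential is created by the negative charges alone; Lemma~\ref{lem:w} then applies with $M=m$. For $h_B$ itself this fails: in Example~\ref{ex:two} the bottom of the spectrum is negative also for two equal charges. The functions $\chi_B$ do not see that like charges repel. The functions $\mathbf 1_B$ do: for a ball holding $n_+$ positive and $n_-$ negative charges, with $n=n_++n_-$ and $q=n_+-n_-$,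
\[
\sum_{i<j}e_ie_j\mathbf 1_B(x_i)\mathbf 1_B(x_j)=\tfrac12(q^2-n),
\]
where $e_i^2=1$ is used. We add this term with a weight of order $1/\lambda$. The gain $q^2/\lambda$ then outweighs the loss $n^2/\lambda$ in balls far from neutral, while the new loss $n/\lambda$ is harmless. In nearly neutral balls $n_+$, $n_-$ and $n$ are comparable, and Lemma~\ref{lem:oneball} suffices.

\begin{lemma}\label{lem:minority}
Let $\lambda\ge1$, $n\ge1$ and $e_i=\pm1$. The operator \eqref{eq:h} satisfies
\[
h+\frac{27}\lambda(q^2-n)\ge-500\,n_+\min\Big(1,\frac{n_-}\lambda\Big).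
\]
\end{lemma}

\begin{proof}
Call the left side $h'$ and put $\beta=n_+\min(1,n_-/\lambda)\ge0$. Lemma~\ref{lem:oneball} gives $h\ge-\frac32n\min(1,n/\lambda)\ge-\frac{3n^2}{2\lambda}$. If $n_+,n_-\ge1$, then $\min(1,n_-/\lambda)\ge1/\lambda$ because $\lambda\ge1$, so $\beta\ge n_+/\lambda\ge1/\lambda$.

\emph{Case $n=1$.} Here $q^2=n$ and $h'=h=\lambda Q_1\ge0$.

\emph{Case $n\ge2$, $n_+n_-=0$.} Here $q^2=n^2$ and $n^2-n\ge\frac12n^2$, so $h'\ge\frac1\lambda(-\frac32+\frac{27}2)n^2\ge0$.

\emph{Case $n_\pm\ge1$, $|q|\ge n/3$.} Here $27q^2\ge3n^2$, so $h'\ge\frac1\lambda(\frac32n^2-27n)$. This is nonnegative for $n\ge18$, and for $n\le17$ it is at least $-27\cdot17/\lambda=-459/\lambda\ge-459\beta$.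

\emph{Case $n_\pm\ge1$, $|q|<n/3$.} Here $n_\pm=\frac12(n\pm q)>n/3$. Thus $n\le3n_+$ and $\min(1,n/\lambda)\le3\min(1,n_-/\lambda)$, so $h\ge-\frac{27}2\beta$. The added term is at least $-27n/\lambda\ge-81n_+/\lambda\ge-81\beta$, and $\frac{27}2+81<500$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:sharp}]
Let $\lambda\ge1$ and $\delta=54/\lambda$. Adding $\delta$ times \eqref{eq:coulomb1} to \eqref{eq:identity} gives
\[
(b+\delta b_1)P+\lambda\kappa_1K=\int d\mu\,\langle\psi,h_B'\psi\rangle,\qquad h_B'=h_B+\delta\sum_{i<j}e_ie_j\mathbf 1_B(x_i)\mathbf 1_B(x_j).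
\]
On each $L^2(\Omega_S)$ the added term is the number $\frac\delta2(q^2-n)=\frac{27}\lambda(q^2-n)$, so Lemma~\ref{lem:minority} gives
\[
h_B'\ge-500\sum_{i:\,e_i=1}\mathbf 1_B(x_i)\min\Big(1,\frac{\#\{j:e_j=-1,\ x_j\in B\}}\lambda\Big).
\]
For a positive particle $i$, the integral of the summand over all balls is at most $w(x_i)$, with $w$ built from the positions of the $m$ negative particles; these are among the variables that are held fixed when Lemma~\ref{lem:w} is applied in $x_i$. As in the proof of Proposition~\ref{prop:master},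
\[
-(b+\delta b_1)P\le\big(\lambda\kappa_1+500\,C_1(m/\lambda)^{1/3}\big)K .
\]
Take $\lambda=m^{1/4}\ge1$. If $P\ge0$ there is nothing to prove, and if $P<0$, then $-bP\le-(b+\delta b_1)P\le(\kappa_1+500C_1)m^{1/4}K$.
\end{proof}

\section{The lower bound}\label{sec:lower}

\subsection{Reductions}

\begin{lemma}\label{lem:mono}
$D(1,1)>0$, and $D(N_+,N_-)$ is nondecreasing in $N_+$ and in $N_-$.
\end{lemma}

\begin{proof}
Let $\varphi\in C_c^\infty(\mathbb{R}^3)$ be normalized. For two opposite charges the state $\varphi\otimes\varphi$ has $P<0$. To add a particle to a state $\psi$ of $N$ particles, spread it out: use $\psi\otimes\varphi_R$ with $\varphi_R(y)=R^{-3/2}\varphi(y/R)$. The kinetic energy grows by $\langle\varphi_R,|p|\varphi_R\rangle=R^{-1}\langle\varphi,|p|\varphi\rangle$, and by \eqref{eq:kato} each of the $N$ new pair terms is at most $\frac\pi2R^{-1}\langle\varphi,|p|\varphi\rangle$ in absolute value. As $R\to\infty$ the ratio $-P/K$ converges to that of $\psi$.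
\end{proof}

It is convenient to treat the charge as an internal state of the particle. Let $\mathfrak h=L^2(\mathbb{R}^3)\otimes\mathbb{C}^2$ and $\sigma=\mathrm{diag}(1,-1)$ on $\mathbb{C}^2$. For $L\ge2$ consider on $\mathfrak h^{\otimes L}$
\[
\mathcal K=\sum_{i=1}^L|p_i|,\qquad\mathcal P=\sum_{i<j}V_{ij},\qquad V_{ij}=\frac{\sigma_i\sigma_j}{|x_i-x_j|}.
\]
In the standard basis of $(\mathbb{C}^2)^{\otimes L}$, a vector $\Psi\in\mathfrak h^{\otimes L}$ is a family of functions $\Psi_e\in L^2(\mathbb{R}^{3L})$ indexed by $e\in\{1,-1\}^L$, and $\langle\Psi,\mathcal K\Psi\rangle$ and $\langle\Psi,\mathcal P\Psi\rangle$ are the sums over $e$ of the kinetic energy of $\Psi_e$ and of its Coulomb energy with charges $e$. If $e$ contains both signs, each occurs at most $L$ times, and Lemma~\ref{lem:mono} bounds the ratio $-P/K$ for $\Psi_e$ by $D(L,L)$. If $e$ has one sign only, the ratio is at most $0<D(L,L)$. Summing over $e$, for all $\Psi$ with components in $H^{1/2}$,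
\begin{equation}\label{eq:spin}
-\langle\Psi,\mathcal P\Psi\rangle\le D(L,L)\,\langle\Psi,\mathcal K\Psi\rangle .
\end{equation}

The point of this formulation is the basis $\xi_0=(1,1)/\sqrt2$, $\xi_1=(1,-1)/\sqrt2$, which $\sigma$ interchanges. The charge has mean zero in $\xi_0$, and $\sigma$ acts on $\xi_0,\xi_1$ as $\chi_B$ acts on $u_0,u_1$ in Example~\ref{ex:two}. We imitate the ground state found there: most particles sit in one slowly varying state with internal state $\xi_0$, and pairs with internal state $\xi_1$ are admixed with a small negative amplitude, independently in each cell.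

\subsection{Occupation numbers}

Let $\eta_0,\dots,\eta_J\in\mathfrak h$ be orthonormal with span $W$, and let $\mathcal S_n\subset W^{\otimes n}$ be the subspace of tensors invariant under permutations of the factors. Every $\Phi\in\mathcal S_n$ can be written uniquely as $\sum_j\eta_j\otimes\Phi_j$ with $\Phi_j\in\mathcal S_{n-1}$, and the annihilation operator $a_j:\mathcal S_n\to\mathcal S_{n-1}$ is defined by $a_j\Phi=\sqrt n\,\Phi_j$. Thus
\[
\Phi=\frac1{\sqrt n}\sum_l\eta_l\otimes a_l\Phi=\frac1{\sqrt{n(n-1)}}\sum_{l,m}\eta_l\otimes\eta_m\otimes a_ma_l\Phi .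
\]
By symmetry $\langle\Phi,\mathcal K\Phi\rangle=n\langle\Phi,|p_1|\Phi\rangle$ and $\langle\Phi,\mathcal P\Phi\rangle=\binom n2\langle\Phi,V_{12}\Phi\rangle$, which gives
\begin{align}
\langle\Phi,\mathcal K\Phi\rangle&=\sum_{j,l}\langle\eta_j,|p|\eta_l\rangle\,\langle a_j\Phi,a_l\Phi\rangle,\label{eq:K2}\\
\langle\Phi,\mathcal P\Phi\rangle&=\frac12\sum_{j,k,l,m}\langle\eta_j\otimes\eta_k,V_{12}\,\eta_l\otimes\eta_m\rangle\,\langle a_ka_j\Phi,a_ma_l\Phi\rangle .\label{eq:P2}
\end{align}
For integers $n_j\ge0$ with sum $n$, let $|n_0,\dots,n_J\rangle$ be the sum of the $n!/\prod_jn_j!$ distinct products $\eta_{j_1}\otimes\dots\otimes\eta_{j_n}$ in which $\eta_j$ occurs $n_j$ times, divided by the square root of their number. These vectors form an orthonormal basis of $\mathcal S_n$. A fraction $n_j/n$ of the products begins with $\eta_j$, and comparing the normalizations gives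
\begin{equation}\label{eq:a}
a_j|n_0,\dots,n_j,\dots,n_J\rangle=\sqrt{n_j}\,|n_0,\dots,n_j-1,\dots,n_J\rangle .
\end{equation}
In particular the $a_j$ commute.

\subsection{The trial state}

\begin{proposition}\label{prop:trial}
There are universal constants $c_2,C_2>0$ such that for all integers $\ell\ge1$ and $L\ge4\ell^3$ there is a normalized $\Psi\in\mathfrak h^{\otimes L}$ with components in $C_c^\infty(\mathbb{R}^{3L})$ and
\[
-\langle\Psi,\mathcal P\Psi\rangle\ge c_2L\ell,\qquad\langle\Psi,\mathcal K\Psi\rangle\le C_2(L+\ell^4).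
\]
\end{proposition}

\begin{proof}
\emph{The modes.} Fix a real normalized $\varphi\in C_c^\infty(\mathbb{R}^3)$ equal to a constant $\varphi_0>0$ on $[0,1]^3$, and a normalized $u\in C_c^\infty((0,1)^3)$ with $u\ge0$. Split $[0,1]^3$ into the $J=\ell^3$ cubes $y_k+[0,1/\ell]^3$ and put $u_k(x)=\ell^{3/2}u(\ell(x-y_k))$. Let $\eta_0=\varphi\otimes\xi_0$ and $\eta_k=u_k\otimes\xi_1$ for $1\le k\le J$. These are orthonormal, since the $u_k$ have disjoint supports and $\xi_0\perp\xi_1$. By scaling, $\langle u_k,|p|u_k\rangle=\ell\langle u,|p|u\rangle$. With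
\[
U_{rs}=\iint\frac{\varphi(x)u_r(x)\varphi(y)u_s(y)}{|x-y|}\,dx\,dy,\qquad U=\iint\frac{u(x)u(y)}{|x-y|}\,dx\,dy>0,
\]
the substitution $x\mapsto y_k+x/\ell$, $y\mapsto y_k+y/\ell$ gives $U_{kk}=\varphi_0^2\,\ell^3\cdot\ell^{-6}\cdot\ell\,U=\varphi_0^2\ell^{-2}U$.

\emph{The state.} For $S\subset\{1,\dots,J\}$ and $\nu\ge0$ let $|\nu;S\rangle$ be the basis vector with $n_0=\nu$, $n_k=2$ for $k\in S$ and $n_k=0$ for the other $k\ge1$. With $\varepsilon=\frac14$ put
\[
\Psi=(1+\varepsilon^2)^{-J/2}\sum_S(-\varepsilon)^{|S|}\,\big|L-2|S|;S\big\rangle\in\mathcal S_L .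
\]
It is normalized because $\sum_S\varepsilon^{2|S|}=(1+\varepsilon^2)^J$. The squared coefficients of the sets $S$ containing a given $k$ add up to $\beta=\varepsilon^2/(1+\varepsilon^2)$, so \eqref{eq:a} gives
\[
\|a_0\Psi\|^2\le L,\qquad\|a_k\Psi\|^2=2\beta,\qquad\|a_0a_k\Psi\|^2\le2\beta L\qquad(k\ge1).
\]
All occupation numbers $n_k$, $k\ge1$, in $\Psi$ are even. Hence an inner product of the type in \eqref{eq:K2} or \eqref{eq:P2} vanishes if some index $k\ge1$ occurs in it exactly once: $n_k$ is then odd on one side and even on the other.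

\emph{Kinetic energy.} Only the terms $j=l$ of \eqref{eq:K2} survive, so
\[
\langle\Psi,\mathcal K\Psi\rangle\le L\langle\varphi,|p|\varphi\rangle+2\beta\,\ell^3\cdot\ell\langle u,|p|u\rangle\le C_2(L+\ell^4).
\]

\emph{Coulomb energy.} Since $\sigma$ interchanges $\xi_0$ and $\xi_1$, the matrix element in \eqref{eq:P2} vanishes unless exactly one of $j,l$ and exactly one of $k,m$ is zero. If $r,s\ge1$ are the two nonzero indices, it equals $U_{rs}$. So $(j,k,l,m)$ is one of $(0,0,r,s)$, $(r,s,0,0)$, $(0,s,r,0)$, $(r,0,0,s)$, and by parity only $r=s$ contributes. All coefficients are real, and we obtain exactly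
\[
\langle\Psi,\mathcal P\Psi\rangle=\sum_{k=1}^JU_{kk}\Big(\langle a_0^2\Psi,a_k^2\Psi\rangle+\|a_0a_k\Psi\|^2\Big).
\]
The second term is of order $\varepsilon^2L$. The first couples $S$ to $S\cup\{k\}$ and is negative of order $\varepsilon L$, so it wins for small $\varepsilon$. Precisely, for $k\notin S$ and $\nu=L-2|S|$,
\[
a_k^2\,|\nu-2;S\cup\{k\}\rangle=\sqrt2\,|\nu-2;S\rangle,\qquad a_0^2\,|\nu;S\rangle=\sqrt{\nu(\nu-1)}\,|\nu-2;S\rangle ,
\]
while $a_k^2$ annihilates the basis vectors with $n_k=0$. Here $|S|\le J-1$, so $\nu-1\ge L-2J\ge L/2$, which is where $L\ge4\ell^3$ is used. Therefore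
\[
\langle a_0^2\Psi,a_k^2\Psi\rangle=-\frac{\sqrt2\,\varepsilon}{(1+\varepsilon^2)^J}\sum_{S\not\ni k}\varepsilon^{2|S|}\sqrt{\nu(\nu-1)}\le-\frac{\sqrt2\,\varepsilon}{1+\varepsilon^2}\,\frac L2 .
\]
With $\varepsilon=\frac14$ the bracket is at most $\frac{16}{17}\big(\frac18-\frac{\sqrt2}8\big)L=-\frac{2(\sqrt2-1)}{17}L$. Since $\sum_kU_{kk}=\varphi_0^2U\ell$, the claim holds with $c_2=\frac{2(\sqrt2-1)}{17}\varphi_0^2U$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}]
By Lemma~\ref{lem:mono}, $D(N_+,N_-)\ge D(m,m)\ge D(1,1)$. If $m<256$, then $m^{1/4}<4$ and $D(N_+,N_-)\ge\frac14D(1,1)m^{1/4}$. If $m\ge256$, let $L=m$ and $\ell=\lfloor m^{1/4}\rfloor$. Then $\ell\ge4$, so $4\ell^3\le\ell^4\le m$, and $\ell\ge\frac12m^{1/4}$. Proposition~\ref{prop:trial} and \eqref{eq:spin} give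
\[
D(m,m)\ge\frac{c_2\,m\ell}{C_2(m+\ell^4)}\ge\frac{c_2}{2C_2}\,\ell\ge\frac{c_2}{4C_2}\,m^{1/4}.\qedhere
\]
\end{proof}

\begin{remark}[Bosons]\label{rem:bosons}
The supremum defining $D(N_+,N_-)$ is unchanged if $\psi$ is required to be symmetric under the group $\Gamma$ of permutations of the variables within each species. Given $\psi$, consider the vector-valued function $F=(|\Gamma|^{-1/2}\,\psi\circ\gamma)_{\gamma\in\Gamma}$ and its Euclidean length $\Phi=|F|$. Then $\Phi$ is symmetric and normalized, and $P(\Phi)=P(\psi)$ because the Coulomb potential is invariant under $\Gamma$. Inserting $\big||F(x)|-|F(x')|\big|\le|F(x)-F(x')|$ into \eqref{eq:double}, for $x,x'$ differing in the $i$-th variable only, gives $\langle\Phi,|p_i|\Phi\rangle\le|\Gamma|^{-1}\sum_\gamma\langle\psi\circ\gamma,|p_i|\,\psi\circ\gamma\rangle$. Summing over $i$ and using $K(\psi\circ\gamma)=K(\psi)$ yields $K(\Phi)\le K(\psi)$. Since $D(N_+,N_-)>0$, only states with $P<0$ matter, and for these $\Phi$ has at least the ratio of $\psi$.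
\end{remark}

\begin{thebibliography}{9}

\bibitem{Herbst} Herbst, 1977.

\bibitem{Kato} Kato, \emph{Perturbation Theory}.

\bibitem{LL} Lieb and Loss, \emph{Analysis}.

\bibitem{N75} \emph{The $N^{7/5}$ Law for Charged Bosons}, doi:10.1007/bf01229202, \texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01229202.pdf}.

\end{thebibliography}
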